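\title{An Ancona theorem for the relative capacity in $\mathbb{C}^N$}

\begin{abstract}
Let $C$ be the Bedford--Taylor capacity relative to the unit ball $B$ of $\mathbb{C}^N$. We prove that every compact set $K\subset B$ contains, for every $\epsilon>0$, a locally regular compact set $K'$ with $C(K\setminus K')<\epsilon$. In particular, Ancona's theorem on regular subsets of almost full capacity holds for the relative capacity in every dimension. The set $K'$ is obtained by removing countably many small open sets. Each removal may spoil regularity elsewhere and force further removals; this cascade is controlled by a convexity inequality for the Monge--Amp\`ere energy, which replaces the symmetry of the Green kernel of the linear theory. We deduce the same statement for the logarithmic capacity in $\mathbb{C}^N$ and for measures that charge no pluripolar set, and we show that $C(K\setminus K')=0$ cannot be achieved in general.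
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Extremal functions, capacity and regularity}

Throughout, $N\ge1$, $B$ is the open unit ball of $\mathbb{C}^N$, and $B(a,r)$, $\bar B(a,r)$ are the open and closed Euclidean balls. The abbreviation \emph{psh} means plurisubharmonic and not identically $-\infty$. We write $d^c=i(\bar\partial-\partial)$, and for a bounded psh function $u$ we denote by $\mathrm{MA}(u)=(dd^cu)^N$ its Monge--Amp\`ere measure, a positive Borel measure \cite{BT}. A set is \emph{pluripolar} if it is locally contained in the set $\{\varphi=-\infty\}$ of a psh function $\varphi$. Such sets have Lebesgue measure zero.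

Let $E$ be a Borel set with $\overline E\subset B$. Put
\[
U_E(z)=\sup\{u(z): u \text{ psh in } B,\ u\le0,\ u\le-1\text{ on }E\},
\qquad U_E^*(z)=\limsup_{\zeta\to z}U_E(\zeta).
\]
The functions $u$ in the supremum are the \emph{competitors} for $U_E$, and $U_E^*$ is the \emph{relative extremal function} of $E$. The constant $-1$ is a competitor, so $-1\le U_E\le U_E^*\le0$, and $U_E^*\ge U_F^*$ when $E\subset F$. The \emph{relative capacity} of a Borel set $E\subset B$ is
\[
C(E)=\sup\Big\{\int_E \mathrm{MA}(u): u\text{ psh in }B,\ -1\le u\le0\Big\}.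
\]
For compact $E$ the supremum is attained by $u=U_E^*$ (see (F5) below): one may think of $U_E^*$ as the potential of a condenser whose plates $E$ and $\partial B$ are held at $-1$ and $0$, and of $C(E)$ as its charge. Finally, let $\mathcal{L}$ be the Lelong class of psh functions $u$ on $\mathbb{C}^N$ with $u(z)\le\log|z|+O(1)$ as $|z|\to\infty$, let $V_E(z)=\sup\{u(z):u\in\mathcal{L},\ u\le0\text{ on }E\}$, and let $V_E^*$ be its upper semicontinuous regularization, the \emph{global extremal function}.

By construction $U_E=-1$ and $V_E=0$ on $E$, but the regularization can raise these values. The set $E$ is \emph{regular} if $V_E^*=0$ on $E$, or equivalently (Remark~\ref{rem:equiv}) if $U_E^*=-1$ on $E$; we work with the second form. A compact set $E\subset B$ is \emph{locally regular} if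
\[
U^*_{E\cap\bar B(x,r)}(x)=-1\qquad\text{for every }x\in E\text{ and every }r>0 .
\]
Taking $r=2$ shows that a locally regular set is regular.

Irregular points occur because $U_E^*$ does not see pluripolar parts of $E$:
\begin{equation}\label{eq:ignore}
\text{if $v,\varphi\le0$ are psh on $B$ and $v\le-1$ on $E\setminus\{\varphi=-\infty\}$, then $v\le U_E^*$.}
\end{equation}
Indeed, $v+\delta\varphi$ is a competitor for every $\delta>0$. Letting $\delta\to0$ gives $v\le U_E^*$ off the null set $\{\varphi=-\infty\}$, and an inequality between psh functions that holds almost everywhere holds everywhere. For example $U^*_{\{0\}}=0$ (take $v=0$, $\varphi=\log|z|$). So the union of the sphere $\{|z|=1/2\}$ and its center is not locally regular, although it has the same competitors as $\bar B(0,1/2)$ by the maximum principle and is therefore regular by the next example.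

\begin{example}[Balls]\label{ex:balls}
Let $E=\bar B(c,\rho)\subset B(c,\rho_1)\subset B$ with $\rho<\rho_1$, and let $u$ be a competitor for $U_E$. The maximum principle on the annulus cut out by each complex line through $c$ gives
\[
u(z)\le \frac{\log(|z-c|/\rho_1)}{\log(\rho_1/\rho)}\qquad(\rho<|z-c|<\rho_1),
\]
and the right-hand side tends to $-1$ as $|z-c|\to\rho$. So $E$ is regular. It is also locally regular, because for $x\in E$ and small $\lambda>0$ the ball $x+\lambda(E-x)$ contains $x$ and lies in $E\cap\bar B(x,r)$. If $c=0$ and $\rho_1=1$, the bound is attained by a competitor, so that $U_E^*=\log^+(|z|/\rho)/\log(1/\rho)-1$. The total mass $c_N$ of $\mathrm{MA}(\log^+(|z|/\rho))$, which by (F5) is carried by $E$, does not depend on $\rho$ by dilation invariance, and hence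
\[
C(\bar B(0,\rho))=c_N\,(\log(1/\rho))^{-N}.
\]
Small balls have small capacity, but their capacity is far larger than their volume.
\end{example}

\begin{example}[A chain of balls]\label{ex:chain}
For $n\ge1$ let $a_n=(2^{-n-1},0,\dots,0)$, $r_n=2^{\,1-(n+4)2^{n+1}}<2^{-n-3}$ and $D_n=\bar B(a_n,r_n)$. Let $K=\{0\}\cup\bigcup_nD_n$, a compact set. The function
\[
g_n(z)=\frac{\log(|z-a_n|/2)}{\log(2/r_n)}
\]
is psh and negative on $B$, it is at most $-1$ on $D_n$, and $g_n(z)\ge-2^{-n-1}$ when $|z-a_n|\ge2^{-n-3}$. The last condition holds for $z=0$. It also holds for $z\in D_m$, $m\ne n$: with $k=\min(m,n)$ we have $|a_m-a_n|\ge2^{-k-2}$ and $r_m<2^{-k-3}$, so $|z-a_n|>2^{-k-3}\ge2^{-n-3}$. In particular the balls are disjoint and do not contain $0$.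

The sum $g=\sum_ng_n$ is a decreasing limit of psh functions with $g(0)\ge-1/2$, so it is psh, and $g\le-1$ on $K\setminus\{0\}$. By \eqref{eq:ignore} with $\varphi=\log|z|$ we get $U_K^*(0)\ge-1/2$. Thus $K$ is not regular: the balls shrink too fast to hold the potential at $-1$ at the origin.

Let $K'\subset K$ be compact with $C(K\setminus K')=0$. Testing $C$ with $|z|^2-1$, whose Monge--Amp\`ere measure is a positive multiple of Lebesgue measure, we see that $K\setminus K'$ has volume zero. It is relatively open in $K$, and a nonempty relatively open subset of a closed ball has interior points. So $K\setminus K'$ meets no $D_n$, and $K'\supset\overline{\bigcup_nD_n}=K$. Hence no regular compact $K'\subset K$ has $C(K\setminus K')=0$. On the other hand, $D_1\cup\dots\cup D_n$ is locally regular by Example~\ref{ex:balls} and monotonicity, and the rest of $K$ lies in $\bar B(0,2^{-n-1})$, whose capacity tends to $0$.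
\end{example}

\subsection*{The problem and the results}

In one variable, Ancona's theorem says that what happens in Example~\ref{ex:chain} happens in general. Let $c(K)=\exp[-\gamma(K)]$, $\gamma(K)=\lim_{|z|\to\infty}[V_K^*(z)-\log|z|]$, be the logarithmic capacity of a compact set $K\subset\mathbb{C}$. If $K$ is non-polar and $\epsilon>0$, then there is a regular compact set $K'\subset K$ with $c(K')>c(K)-\epsilon$. The analogous statement holds for Newtonian capacities in $\mathbb{R}^N$, $N>2$. The following question is posed in \cite{Problem}.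

\medskip
\noindent\textbf{Problem.} \emph{Let $N>1$. Is it true that for every non-pluripolar compact set $K\subset B$ and every $\epsilon>0$ there is a regular compact set $K'\subset K$ with $C(K')>C(K)-\epsilon$?}
\medskip

The answer is yes, in the following stronger form. The proof also covers $N=1$.

\begin{theorem}\label{thm:main}
Let $K\subset B\subset\mathbb{C}^N$ be compact and let $\epsilon>0$. There is a locally regular compact set $K'\subset K$ with $C(K\setminus K')<\epsilon$. In particular $K'$ is regular and $C(K')>C(K)-\epsilon$.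
\end{theorem}

The last inequality follows from subadditivity: $C(K')\ge C(K)-C(K\setminus K')$. If $K$ is non-pluripolar and $\epsilon\le C(K)$, then $C(K')>0$, so $K'$ is non-pluripolar.

\begin{theorem}\label{thm:supp}
Let $K\subset B$ be compact.
\begin{enumerate}
\item[(1)] There are locally regular compact sets $K_1\subset K_2\subset\dots\subset K$ with $C(K\setminus K_n)\to0$ and $K\setminus\bigcup_nK_n$ pluripolar. If $K$ is non-pluripolar, then $V^*_{K_n}\downarrow V_K^*$, and with $\gamma(K)=\limsup_{|z|\to\infty}[V_K^*(z)-\log|z|]$ and $c=e^{-\gamma}$ we have $c(K_n)\uparrow c(K)$. So Ancona's theorem also holds for this logarithmic capacity in $\mathbb{C}^N$.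
\item[(2)] For every finite Borel measure $\mu$ on $K$ that charges no pluripolar set and every $\epsilon>0$ there is a locally regular compact set $K'\subset K$ with $\mu(K\setminus K')<\epsilon$.
\item[(3)] For every Borel set $E$ with $\overline E\subset B$,
\[
C(E)=\sup\{C(K'):K'\subset E\text{ compact and locally regular}\}.
\]
\item[(4)] In Theorem~\ref{thm:main}, the condition $C(K\setminus K')<\epsilon$ cannot be replaced by $C(K\setminus K')=0$.
\end{enumerate}
\end{theorem}

Part (4) is Example~\ref{ex:chain}; parts (1)--(3) are proved in Section~\ref{sec:supp}.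

One expects a positive answer because the irregular points of a compact set $K$ form a pluripolar set $Z$, and $Z$ has open neighborhoods $G$ of arbitrarily small capacity. The first attempt is therefore $K'=K\setminus G$. But $U^*_{K\setminus G}\ge U_K^*$, and removing an open set of small capacity can create irregular points. Take $K=\bar B(0,1/2)$, a point $x$ with $|x|=1/2$, and $G=B(x,\rho)\setminus\{x\}$ with $\rho<1/2$. For $z\in K\setminus B(x,\rho)$ we have $2\,\mathrm{Re}\langle z,x\rangle=|z|^2+|x|^2-|z-x|^2\le\frac12-\rho^2$. So $v=(4\,\mathrm{Re}\langle z,x\rangle-2)/(1+2\rho^2)$ is negative on $B$ and at most $-1$ on $(K\setminus G)\setminus\{x\}$, and \eqref{eq:ignore} with $\varphi=\log(|z-x|/2)$ gives $U^*_{K\setminus G}(x)\ge v(x)=-1/(1+2\rho^2)>-1$. After one removal one must in general remove again, and the whole difficulty is to keep the total capacity small while making sure that the limit set is regular.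

The proof has four ingredients. A zero--one law (Section~\ref{sec:01}) reduces local regularity to a bound $U^*_{K'\cap Q}\le-\eta$ on $K'\cap Q$ for countably many balls $Q$, with a fixed $\eta>0$. Section~\ref{sec:plan} explains how the effect of a removal is measured and works out the cascade for $N=1$. An energy inequality (Section~\ref{sec:energy}) stops the cascade for one ball in any dimension. An improved comparison between measure and capacity (Section~\ref{sec:dom}) makes the damage done to earlier balls summable. The last two are combined in the removal lemma of Section~\ref{sec:removal}, and Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof}.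

\section{Background and potentials of measures}\label{sec:facts}

\subsection*{Standard facts}

We use the following elementary properties of psh functions without further comment. If $x\le y$ almost everywhere for psh $x,y$, then $x\le y$ everywhere. If $\rho_\varepsilon(z)=\varepsilon^{-2N}\rho(z/\varepsilon)$ with $\rho\ge0$ smooth, radial, supported in $B$ and of integral $1$, then $u*\rho_\varepsilon$ is smooth and psh where it is defined and decreases to $u$ as $\varepsilon\downarrow0$. The gluing lemma: if $v$ is psh on $\Omega$, $y$ is psh on an open $\Omega'\subset\Omega$, and $\limsup_{z\to\zeta}y(z)\le v(\zeta)$ for $\zeta\in\Omega\cap\partial\Omega'$, then the function equal to $\max(y,v)$ on $\Omega'$ and to $v$ elsewhere is psh on $\Omega$. For bounded psh functions the products $dd^cu_1\wedge\dots\wedge dd^cu_N$ are positive measures, multilinear in the entries and determined on an open set by the values of the $u_j$ there; in particular $\mathrm{MA}(x+y)\ge\mathrm{MA}(x)+\mathrm{MA}(y)$.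

The capacity $C$ is a supremum of measures. Hence it is monotone and countably subadditive, $C(\bigcup_nE_n)=\lim_nC(E_n)$ for increasing Borel sets $E_n$, and
\begin{equation}\label{eq:trivial}
\sigma(E)\le C(E)\qquad\text{if $\sigma\le\mathrm{MA}(u)$ with $u$ psh on $B$, $-1\le u\le0$.}
\end{equation}
A function on $B$ has \emph{boundary values $0$} if it tends to $0$ as $|z|\to1$. The next facts are from \cite{BT} unless stated otherwise.

\begin{enumerate}
\item[(F1)] \emph{Comparison principle.} If $a,u$ are bounded psh functions on a bounded open set $\Omega$ and $\liminf_{z\to\partial\Omega}(a-u)\ge0$, then $\int_{\{a<u\}}\mathrm{MA}(u)\le\int_{\{a<u\}}\mathrm{MA}(a)$.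
\item[(F2)] \emph{Convergence.} If $u_0^j,\dots,u_N^j$ are bounded psh functions that decrease, as $j\to\infty$, to bounded psh functions $u_0,\dots,u_N$, then $dd^cu^j_1\wedge\dots\wedge dd^cu^j_N$ and $u^j_0\,dd^cu^j_1\wedge\dots\wedge dd^cu^j_N$ converge weakly to the corresponding measures for $u_0,\dots,u_N$.
\item[(F3)] \emph{Quasicontinuity.} If $u$ is psh on $B$ and $\gamma>0$, there is an open $G\subset B$ with $C(G)<\gamma$ such that the restriction $u|_{B\setminus G}$ is continuous.
\item[(F4)] \emph{Pluripolar sets.} The Monge--Amp\`ere measure of a bounded psh function does not charge pluripolar sets, so a pluripolar Borel set has capacity $0$. Conversely, a Borel set $E$ with $\overline E\subset B$ and $C(E)=0$ is pluripolar. A pluripolar subset of a compact subset of $B$ has open neighborhoods of arbitrarily small capacity, and by Josefson's theorem it is contained in $\{\varphi=-\infty\}$ for some psh $\varphi\le0$ on $B$.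
\item[(F5)] \emph{Extremal functions.} Let $E\subset B$ be compact. Then $U_E^*$ is psh, $U_E^*=-1$ on $E$ off a pluripolar set, $\mathrm{MA}(U_E^*)$ is carried by $E$, and $C(E)=\int_E\mathrm{MA}(U_E^*)<\infty$. If $E\subset\bar B(0,R)$ with $R<1$, then $U_E\ge(|z|^2-1)/(1-R^2)$, because the right-hand side is a competitor; so $U_E^*$ has boundary values $0$.
\item[(F6)] \emph{Subsolution theorem} \cite{Kol95}. If $\nu$ is a finite Borel measure with $\nu\le\mathrm{MA}(u)$ for a bounded psh $u$ on $B$ with boundary values $0$, then there is a bounded psh $w$ on $B$ with boundary values $0$ and $\mathrm{MA}(w)=\nu$.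
\item[(F7)] \emph{Square integrable densities} \cite{CP,Kol98}. There is a constant $A=A(N)$ such that for $0\le f\in L^2(B)$ there is a continuous psh $w\le0$ on $B$ with boundary values $0$, $\mathrm{MA}(w)=f\,dV$ and $\|w\|_\infty\le A\|f\|_2^{1/N}$, where $dV$ is Lebesgue measure.
\end{enumerate}

We need (F7) only through one consequence. Let $X\subset B$ be Borel with $\mathrm{Vol}(X)>0$, take $f=\mathbf{1}_X$, and test $C(X)$ with $w/\|w\|_\infty$. This gives $C(X)\ge\mathrm{Vol}(X)/\|w\|_\infty^N\ge A^{-N}\mathrm{Vol}(X)^{1/2}$, that is,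
\begin{equation}\label{eq:vol}
\mathrm{Vol}(X)\le A^{2N}C(X)^2 .
\end{equation}

\begin{remark}\label{rem:equiv}
The two definitions of regularity agree. Recall that for a bounded set $E$ one has $V_E^*\in\mathcal{L}$ if $E$ is non-pluripolar and $V_E^*\equiv+\infty$ otherwise. Let $E\subset\bar B(0,R)$, $R<1$. If $E$ is pluripolar, then also $U_E^*=0$ by (F4) and \eqref{eq:ignore}, so a nonempty $E$ satisfies neither definition. Otherwise let $M=\max(1,\sup_BV_E^*)<\infty$ and $0<\kappa<\log(1/R)$. If $u\in\mathcal{L}$ and $u\le0$ on $E$, then $u/M-1$ is a competitor for $U_E$. If $u$ is a competitor for $U_E$, then the function equal to $\max(\kappa(u+1),\log(|z|/R))$ on $B$ and to $\log(|z|/R)$ elsewhere lies in $\mathcal{L}$ and is at most $0$ on $E$. Hence $0\le\kappa(U_E^*+1)\le V_E^*\le M(U_E^*+1)$ on $B$.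
\end{remark}

\subsection*{Potentials}

To measure the effect of removing a set $P$ from $L$ we want to split $U_L^*$ into a part produced by the charge on $P$ and a part produced by the rest. The Monge--Amp\`ere equation is not linear, so there is no kernel to do this. The subsolution theorem still attaches a potential to each piece of the charge, and the comparison principle gives these potentials the order properties that we need.

\begin{lemma}\label{lem:dom}
If $x,y$ are bounded psh functions on $B$ with boundary values $0$ and $\mathrm{MA}(x)\ge\mathrm{MA}(y)$, then $x\le y$.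
\end{lemma}

\begin{proof}
For $\delta,\eta>0$ let $x'=x+\delta(|z|^2-1)-\eta$ and $S=\{y<x'\}$. Since $y-x'\to\eta$ at $\partial B$, the set $S$ is relatively compact in $B$, and (F1) gives
\[
\int_S\mathrm{MA}(x)+\delta^N\int_S\mathrm{MA}(|z|^2)\le\int_S\mathrm{MA}(x')\le\int_S\mathrm{MA}(y)\le\int_S\mathrm{MA}(x)<\infty .
\]
So $S$ has volume zero and $x'\le y$ everywhere. Let $\delta,\eta\to0$.
\end{proof}

\begin{definition}
A Borel measure $\nu$ on $B$ is \emph{admissible} if $\nu\le\mathrm{MA}(U_L^*)$ for some compact $L\subset B$. Its \emph{potential} $w[\nu]$ is the bounded psh function with boundary values $0$ and $\mathrm{MA}(w[\nu])=\nu$.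
\end{definition}

An admissible measure has mass at most $C(L)<\infty$, satisfies \eqref{eq:trivial} and charges no pluripolar set. The potential exists by (F5) and (F6) and is unique by Lemma~\ref{lem:dom}. In particular $w[\mathrm{MA}(U_L^*)]=U_L^*$. A measure below an admissible measure is admissible.

\begin{lemma}\label{lem:P}
Let all measures below, sums included, be admissible.
\begin{enumerate}
\item[(P1)] If $\nu_1\le\nu_2$, then $w[\nu_1]\ge w[\nu_2]$. If $\nu\le\mathrm{MA}(U_L^*)$, then $0\ge w[\nu]\ge U_L^*\ge-1$.
\item[(P2)] $w[\nu_1+\nu_2]\ge w[\nu_1]+w[\nu_2]$.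
\item[(P3)] If $\nu_n(E)\uparrow\nu(E)$ for every Borel set $E$, then $w[\nu_n]\downarrow w[\nu]$ pointwise.
\item[(P4)] $C(\{w[\nu]<-t\})\le t^{-N}\nu(B)$ for $t>0$.
\item[(P5)] If $\nu$ is carried by a compact set $E\subset B$, then $U_E^*\le w[\nu]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) is Lemma~\ref{lem:dom}, applied also to the pairs $0\le\nu$ and $\nu\le\mathrm{MA}(U_L^*)$. (P2) follows from the same lemma, because $\mathrm{MA}(w[\nu_1]+w[\nu_2])\ge\nu_1+\nu_2$.

(P3) By (P1) the functions $w[\nu_n]$ decrease and lie between $w[\nu]$ and $0$. So their limit is bounded and psh with boundary values $0$. By (F2) its Monge--Amp\`ere measure is the weak limit of $\nu_n$, which is $\nu$, and uniqueness identifies the limit with $w[\nu]$.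

(P4) Let $w=w[\nu]$ and let $u$ be psh with $-1\le u\le0$. Then $\{w<-t\}\subset\{w<tu\}$, and $\liminf_{z\to\partial B}(w-tu)\ge0$. By (F1),
\[
t^N\int_{\{w<-t\}}\mathrm{MA}(u)\le\int_{\{w<tu\}}\mathrm{MA}(tu)\le\int_{\{w<tu\}}\mathrm{MA}(w)\le\nu(B).
\]
Take the supremum over $u$.

(P5) Let $w=w[\nu]$, $\delta>0$, $u'=U_E^*+\delta(|z|^2-1)$ and $S=\{w<u'\}$. On $E$ minus a pluripolar set we have $u'\le U_E^*=-1\le w$. So $S\cap E$ is pluripolar and $\nu(S)=0$. Both $w$ and $u'$ have boundary values $0$, so (F1) gives $\delta^N\int_S\mathrm{MA}(|z|^2)\le\int_S\mathrm{MA}(u')\le\nu(S)=0$. Hence $u'\le w$ almost everywhere, so everywhere. Let $\delta\to0$.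
\end{proof}

\section{A zero--one law}\label{sec:01}

Every removal raises the extremal function, so we cannot expect an estimate to return the exact value $-1$ on the final set. The following lemma shows that a weaker bound is enough if it holds at all scales.

\begin{lemma}\label{lem:01}
Let $E\subset B$ be compact, $a\in B$ and $\eta>0$. If $U^*_{E\cap\bar B(a,r)}(a)\le-\eta$ for all $r>0$, then $U^*_{E\cap\bar B(a,r)}(a)=-1$ for all $r>0$.
\end{lemma}

The idea is as follows. Suppose that $u=U^*_{E\cap\bar B(a,r)}$ has $u(a)>-1$. By upper semicontinuity $u$ hardly exceeds $u(a)$ near $a$, so an affine rescaling of $u$ is negative near $a$, almost $0$ at $a$, and still $-1$ on $E$. This function lives on a small ball. Gluing it to a small multiple of $\log|z-a|$ extends it to $B$, at the price that it remains at most $-1$ only on a much smaller ball. We have no control on the radius of that ball, and this is why the hypothesis is needed for all $r$. For a single $r$ the statement is false: if $E=\bar B(0,\rho)$ and $\rho<|a|<1$, then $-1<U_E^*(a)<0$ by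 Example~\ref{ex:balls}.

\begin{proof}
Suppose that $u=U^*_{E\cap\bar B(a,r)}$ satisfies $\beta:=u(a)+1>0$ for some $r>0$. The set $Z$ of points of $E\cap\bar B(a,r)$ where $u>-1$ is pluripolar by (F5); by (F4) there is a psh $\varphi\le0$ on $B$ with $\varphi=-\infty$ on $Z$. Let $0<t<\eta/2$. By upper semicontinuity there is $0<\rho<\min(r,1)$ with $\bar B(a,\rho)\subset B$ and $u<u(a)+t\beta$ on $\bar B(a,\rho)$. Put
\[
y=\frac{u-u(a)-t\beta}{(1+t)\beta}.
\]
Then $y<0$ on $\bar B(a,\rho)$ and $y(a)=-t/(1+t)\ge-t$. Where $u=-1$ the numerator equals $-\beta-t\beta$, so $y=-1$ on $(E\setminus Z)\cap\bar B(a,\rho)$.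

Let $M=t/\log(2/\rho)$ and $\ell(z)=M\log(|z-a|/\rho)$. Define $\tilde y=\max(y,\ell)$ on $B(a,\rho)$ and $\tilde y=\ell$ on $B\setminus B(a,\rho)$. On $\partial B(a,\rho)$ we have $y<0=\ell$, and $y$ is upper semicontinuous, so $\tilde y$ is psh on $B$ by the gluing lemma. Since $|z-a|<2$ on $B$, we have $\tilde y\le M\log(2/\rho)=t$. Also $\tilde y(a)=y(a)\ge-t$. Choose $0<\rho'<\rho$ with $M\log(\rho'/\rho)\le-1$. Then $\tilde y\le-1$ on $(E\setminus Z)\cap\bar B(a,\rho')$. By \eqref{eq:ignore} with $v=\tilde y-t$,
\[
U^*_{E\cap\bar B(a,\rho')}(a)\ge\tilde y(a)-t\ge-2t>-\eta,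
\]
which contradicts the hypothesis for the radius $\rho'$.
\end{proof}

Every point $x$ and radius $r$ admit a closed ball $Q$ with rational center and rational radius such that $x\in Q\subset B(x,r)$. By monotonicity and Lemma~\ref{lem:01}, a compact set $K'$ is locally regular as soon as $U^*_{K'\cap Q}\le-\eta$ on $K'\cap Q$ for all these countably many balls, with one $\eta>0$. This also explains why the method yields local regularity: even to prove regularity we must treat all scales.

\section{The cascade, and the case \texorpdfstring{$N=1$}{N=1}}\label{sec:plan}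

\subsection*{The loss caused by a removal}

Fix a closed ball $Q$ and let $L=K\cap Q$, $u=U_L^*$, $\sigma=\mathrm{MA}(u)$. Let $P$ be an open set that contains the pluripolar set $L\cap\{u>-1\}$, and put $K_1=K\setminus P$. Since $\sigma$ is carried by $L$, we have $\sigma=\mathbf{1}_{K_1}\sigma+\mathbf{1}_P\sigma$, and the first piece is carried by $K_1\cap Q$. For $x\in K_1\cap Q$, (P2) and (P5) give
\begin{equation}\label{eq:loss}
-1=u(x)\ge w[\mathbf{1}_{K_1}\sigma](x)+w[\mathbf{1}_P\sigma](x)\ge U^*_{K_1\cap Q}(x)+w[\mathbf{1}_P\sigma](x).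
\end{equation}
So $-w[\mathbf{1}_P\sigma](x)$ bounds the loss at $x$: if $s<1$ and $w[\mathbf{1}_P\sigma]\ge-s$ on $B\setminus P$, then $U^*_{K_1\cap Q}\le-(1-s)$ on $K_1\cap Q$. We are led to the following task. Given an open set $G$ of small capacity, enlarge it to an open set $P$, still of small capacity, with $w[\mathbf{1}_P\sigma]\ge-s$ off $P$.

There is one natural candidate. Remove the points where the loss is too large, and repeat:
\[
P_0=G,\qquad X_n=\{w[\mathbf{1}_{P_n}\sigma]<-s\},\qquad P_{n+1}=P_n\cup X_n,\qquad P=\bigcup_nP_n .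
\]
The sets are open because potentials are upper semicontinuous, and (P3) gives $w[\mathbf{1}_P\sigma]\ge-s$ off $P$. The question is whether $P$ is small. The direct estimate from (P4) and \eqref{eq:trivial} is $C(X_n)\le s^{-N}\sigma(P_n)\le s^{-N}C(P_n)$. The factor $s^{-N}$ exceeds $1$, so this estimate allows geometric growth.

\subsection*{One variable}

Let $N=1$. Then $dd^cu=\Delta u\,dV$, and $w[\nu](z)=-\int g(z,\zeta)\,d\nu(\zeta)$ with the Green kernel $g(z,\zeta)=\frac1{2\pi}\log|(1-z\bar\zeta)/(z-\zeta)|$ of the disk, which is positive and symmetric. Let $\langle\mu,\nu\rangle=\iint g\,d\mu\,d\nu$ and $e(\nu)=\langle\nu,\nu\rangle=\int(-w[\nu])\,d\nu$. For admissible $a\le b$, symmetry and positivity give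
\begin{equation}\label{eq:linear}
e(b)-e(a)=2\langle a,b-a\rangle+\langle b-a,b-a\rangle\ge2\int(-w[a])\,d(b-a).
\end{equation}
Apply this to $\nu_l=\mathbf{1}_{P_l}\sigma$. The charge added at step $l$ sits on $P_{l+1}\setminus P_l\subset X_l$, where $-w[\nu_l]>s$. So $e(\nu_{l+1})-e(\nu_l)\ge2s\,\sigma(P_{l+1}\setminus P_l)$, and summation over $l<n$ gives $e(\nu_n)\ge2s\,\sigma(P_n\setminus G)$. On the other hand $-w[\nu_n]\le1$, so $e(\nu_n)\le\sigma(P_n)$. Therefore
\[
2s\,\sigma(P_n\setminus G)\le\sigma(G)+\sigma(P_n\setminus G).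
\]
Each unit of new charge adds at least $2s$ to the energy but only $1$ to the upper bound for it. If $s>1/2$, the cascade stops growing. For $s=3/4$ we get $\sigma(P_n\setminus G)\le2\sigma(G)$, hence $\sigma(P_n)\le3C(G)$. The sets $X_n$ increase, so $P_{n+1}=G\cup X_n$, and (P4) gives $C(P_{n+1})\le C(G)+\frac43\cdot3\,C(G)$. Thus $C(P)\le5C(G)$.

\subsection*{Two difficulties}

For $N>1$ there is no kernel. Lemma~\ref{lem:energy} shows that \eqref{eq:linear} survives with the factor $(N+1)/N$ in place of $2$, so the argument works for $s>N/(N+1)$.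

The second difficulty is present in every dimension. We must treat infinitely many balls $Q_1,Q_2,\dots$ in turn, and the set $P_l$ removed for $Q_l$ adds a further loss term to \eqref{eq:loss} for each earlier ball $Q_m$. The losses for $Q_m$ must have sum less than $1$, so the energy argument, which concedes more than $N/(N+1)\ge1/2$, can be used only once for each ball. The later losses need thresholds $t_l$ that tend to $0$. The remedy is to include in the first removal for $Q_m$ a small open set off which $U^*_L$ is continuous. The charge $\tau$ that remains then satisfies $\tau(E)=o(C(E))$ uniformly as $C(E)\to0$ (Lemma~\ref{lem:modulus}). This beats the factor $t^{-N}$ in (P4) for any fixed $t$, and for $\tau$ the direct estimate becomes a contraction.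

\section{The energy inequality}\label{sec:energy}

For admissible $\nu$ put $e(\nu)=\int(-w[\nu])\,d\nu$. By (P1), $0\le e(\nu)\le\nu(B)$.

\begin{lemma}\label{lem:energy}
If $a\le b$ are admissible measures, then
\[
e(b)-e(a)\ \ge\ \frac{N+1}{N}\int(-w[a])\,d(b-a).
\]
\end{lemma}

The constant can be read off from scaling. Uniqueness gives $w[\lambda\nu]=\lambda^{1/N}w[\nu]$, so $e(\lambda\nu)=\lambda^{1+1/N}e(\nu)$. For $b=\lambda a$ with $e(a)>0$ the lemma reads $\lambda^{1+1/N}-1\ge(1+1/N)(\lambda-1)$, the tangent line inequality, and letting $\lambda\downarrow1$ shows that the constant cannot be improved. (Take $a=\frac12\mathrm{MA}(U_L^*)$ with $C(L)>0$ and $1<\lambda\le2$; here $e(2a)=C(L)$ by (F4) and (F5).)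

The proof interpolates between $e(b)$ and $e(a)$ by mixed energies, which form a convex sequence by integration by parts. To integrate by parts we need smooth functions and no boundary terms. We therefore first modify the two potentials so that they coincide with one smooth function near $\partial B$, and then mollify.

\begin{proof}
Let $b\le\mathrm{MA}(U_L^*)$, $u=w[a]$, $v=w[b]$. By (P1) and (F5) there is $A_0\ge1$ such that $q:=A_0(|z|^2-1)$ satisfies $q\le u\le0$ and $q\le v\le0$ on $B$.

\emph{Truncation.} For $0<\delta<1$ put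
\[
u^\delta=\max(u-\delta,2q),\qquad v^\delta=\max(v-\delta,2q).
\]
The set $\{2q>-\delta\}$ has the form $\{|z|>R_\delta\}$ with $R_\delta<1$. On its part in $B$ we have $u-\delta\le-\delta<2q$, and the same for $v$, so both functions equal $2q$; extend them by $2q$ to psh functions on $\mathbb{C}^N$. On the open ball $\Omega_\delta=\{q<-\delta\}\subset B$ we have $2q<q-\delta\le\min(u,v)-\delta$, so $u^\delta=u-\delta$ and $v^\delta=v-\delta$. On $B\setminus\Omega_\delta$ both functions lie between $2q\ge-2\delta$ and $0$.

\emph{The smooth inequality.} Fix $R_\delta<R'<1$ and let $0<\varepsilon<R'-R_\delta$. Put $U=u^\delta*\rho_\varepsilon$ and $V=v^\delta*\rho_\varepsilon$. Since $\rho_\varepsilon$ is radial, $|z|^2*\rho_\varepsilon=|z|^2+\int|\zeta|^2\rho_\varepsilon\,dV$. So $U=V=2q+c_\varepsilon$ on $\{|z|>R'\}$, with constants $c_\varepsilon\to0$, and $f=U-V$ has compact support in $B$.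

Let $T$ be a product of $N-1$ factors $dd^cU$, $dd^cV$; it is a smooth closed form of bidegree $(N-1,N-1)$. For smooth real $g$, the $(1,1)$-part of $df\wedge d^cg$ is $i\partial f\wedge\bar\partial g+i\partial g\wedge\bar\partial f$, which is symmetric in $f$ and $g$. Since $f$ has compact support, Stokes' theorem gives
\begin{equation}\label{eq:stokes}
\int_Bf\,dd^cg\wedge T=-\int_Bdf\wedge d^cg\wedge T=-\int_Bdg\wedge d^cf\wedge T=\int_Bg\,dd^cf\wedge T .
\end{equation}
With $g=V$ and $U=V+f$ this yields $\int_BU\,dd^cV\wedge T=\int_BV\,dd^cU\wedge T$, the substitute for the symmetry of the Green kernel. Define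
\[
h_0=-\int_BV\,(dd^cV)^N,\qquad h_i=-\int_BU\,(dd^cU)^{i-1}\wedge(dd^cV)^{N+1-i}\quad(1\le i\le N+1),
\]
so that $h_i$ has $i$ entries $U$ and $N+1-i$ entries $V$. Fix $1\le i\le N$ and let $T=(dd^cU)^{i-1}\wedge(dd^cV)^{N-i}$. Then $h_{i+1}=-\int_BU\,dd^cU\wedge T$, and by the symmetry
\[
h_i=-\int_BU\,dd^cV\wedge T=-\int_BV\,dd^cU\wedge T .
\]
The second form, used with $i-1$ in place of $i$ when $i\ge2$, gives $h_{i-1}=-\int_BV\,dd^cV\wedge T$; for $i=1$ this is the definition of $h_0$. By \eqref{eq:stokes} with $g=f$,
\[
h_{i+1}-2h_i+h_{i-1}=-\int_Bf\,dd^cf\wedge T=\int_B2i\,\partial f\wedge\bar\partial f\wedge T\ge0,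
\]
because $T$ is a product of positive $(1,1)$-forms. So the increments $h_{i+1}-h_i$ are nondecreasing, and $h_{N+1}-h_0\ge(N+1)(h_1-h_0)$. This is
\begin{equation}\label{eq:smooth}
(N+1)\int_B(-U)\,\mathrm{MA}(V)\le N\int_B(-V)\,\mathrm{MA}(V)+\int_B(-U)\,\mathrm{MA}(U).
\end{equation}
Moreover $\mathrm{MA}(U)-\mathrm{MA}(2q)=dd^c(U-2q-c_\varepsilon)\wedge S$ with $S$ smooth and closed, and $U-2q-c_\varepsilon$ has compact support in $B$. Hence $\int_B\mathrm{MA}(U)=\int_B\mathrm{MA}(2q)=:M$, and the same holds for $V$. The number $M$ depends neither on $\varepsilon$ nor on $\delta$.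

\emph{The limit $\varepsilon\to0$.} Let $\chi$ be continuous with compact support in $B$, $0\le\chi\le1$, and $\chi=1$ on $\bar B(0,R')$. Since $U\downarrow u^\delta$ and $V\downarrow v^\delta$, (F2) gives $\int\chi(-U)\,\mathrm{MA}(V)\to\int\chi(-u^\delta)\,\mathrm{MA}(v^\delta)$. Where $\chi\neq1$ all functions are explicit, and $\int_B(1-\chi)(-2q-c_\varepsilon)\,\mathrm{MA}(2q)\to\int_B(1-\chi)(-2q)\,\mathrm{MA}(2q)$. The same splitting applies to the other two integrals in \eqref{eq:smooth} and to the total masses. So \eqref{eq:smooth} holds with $u^\delta,v^\delta$ in place of $U,V$, and $\mathrm{MA}(u^\delta)$, $\mathrm{MA}(v^\delta)$ have mass $M$ on $B$.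

\emph{The limit $\delta\to0$.} On $\Omega_\delta$ we have $\mathrm{MA}(u^\delta)=a$ and $\mathrm{MA}(v^\delta)=b$. The set $B\setminus\Omega_\delta$ contributes between $0$ and $2\delta M$ to each integral. Hence
\[
(N+1)\int_{\Omega_\delta}(\delta-u)\,db\le N\int_{\Omega_\delta}(\delta-v)\,db+\int_{\Omega_\delta}(\delta-u)\,da+2(N+1)\delta M .
\]
The balls $\Omega_\delta$ increase to $B$, the measures $a,b$ are finite, and $u,v$ are bounded. In the limit, $(N+1)\int(-u)\,db\le Ne(b)+e(a)$. Subtract $(N+1)e(a)=(N+1)\int(-u)\,da$ from both sides and divide by $N$.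
\end{proof}

\section{Measures with continuous potential}\label{sec:dom}

\begin{definition}
An admissible measure $\tau$ is \emph{strongly dominated} if there is a nondecreasing function $r:[0,\infty)\to[0,\infty)$ with $r(t)\to0$ as $t\to0^+$ and
\begin{equation}\label{eq:modulus}
\tau(E)\le r(C(E))\,C(E)\qquad\text{for all Borel }E\subset B\text{ with }C(E)<\infty .
\end{equation}
We call $r$ a \emph{modulus} for $\tau$.
\end{definition}

A measure with bounded density is strongly dominated: if $\tau\le M\,dV$, then $\tau(E)\le MA^{2N}C(E)^2$ by \eqref{eq:vol}. This covers $\mathrm{MA}(v)$ on compact sets when $v$ is smooth. If $u$ is merely continuous on $F$, it is within $\kappa$ of a smooth psh function on $F$, and the next proof shows that this error costs only a multiple of $\kappa\,C(E)$.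

\begin{lemma}\label{lem:modulus}
Let $L,F\subset B$ be compact and $u=U_L^*$. If the restriction $u|_F$ is continuous, then $\tau=\mathbf{1}_F\,\mathrm{MA}(u)$ is strongly dominated.
\end{lemma}

\begin{proof}
We find $r$ such that \eqref{eq:modulus} holds for compact $E\subset F$. This suffices, because $\tau(E)$ is the supremum of $\tau(E')$ over compact $E'\subset E\cap F$, and $r$ and $C$ are monotone.

Let $F\subset\bar B(0,R)$, $R<1$, let $E\subset F$ be compact and $h=U_E^*$. By (F5), $h(z)\le-1/4$ implies $|z|^2\le R_1^2:=1-(1-R^2)/4$. So $F\cup\{h\le-1/4\}\subset\bar B(0,R_1)$, where $R_1<1$ depends only on $F$. Fix $R_1<R_2<1$ and $\Omega=B(0,R_2)$; all level sets below are taken in $\Omega$.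

Fix $0<\kappa\le1$. The continuous functions $u*\rho_\varepsilon$ decrease to $u$, and $u|_F$ is continuous on the compact set $F$. By Dini's theorem the convergence is uniform on $F$; this is the only use of the continuity hypothesis. So there is a psh function $v$, smooth near $\bar\Omega$, with $-1\le v\le0$, $u\le v$ on $\Omega$ and $v\le u+\kappa$ on $F$. It depends on $\kappa$ but not on $E$.

To compare $\mathrm{MA}(u)$ with $\mathrm{MA}(v)$ on $E$ we push $v$ below $u$ on $E$ by a small multiple of $h$, and keep it above $u$ where $h$ is not very negative. Let $a=v+4\kappa h+2\kappa$ and $S=\{a<u\}$. At a point of $S$ we have $a<u\le v$, so $h<-1/2$. Thus $S\subset\{h<-1/2\}\subset\bar B(0,R_1)$, and $a\ge u$ near $\partial\Omega$. On $E\cap\{h=-1\}$ we have $a=v-2\kappa\le u-\kappa<u$. So $E\subset S$ up to a pluripolar set, which $\tau$ does not charge. By (F1) on $\Omega$,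
\begin{equation}\label{eq:expand}
\tau(E)\le\int_S\mathrm{MA}(u)\le\int_S\mathrm{MA}(a)=\sum_{k=0}^N(4\kappa)^kI_k,\qquad I_k=\binom Nk\int_S(dd^cv)^{N-k}\wedge(dd^ch)^k .
\end{equation}

\emph{The terms $k\ge1$.} The mixed integrals occur in the expansion of $\mathrm{MA}(h+v/4)$, which we compare with $\mathrm{MA}(2h)$. Let $\phi=h+v/4-1/4$. Since $-1/2\le(v-1)/4\le-1/4$, the set $\{2h<\phi\}=\{h<(v-1)/4\}$ contains $\{h<-1/2\}\supset S$ and lies in $\{h<-1/4\}\subset\bar B(0,R_1)$. By (F1) on $\Omega$ and (F5),
\[
\sum_{k=0}^N4^{-(N-k)}I_k=\int_S\mathrm{MA}(\phi)\le\int_{\{2h<\phi\}}\mathrm{MA}(\phi)\le\int_{\{2h<\phi\}}\mathrm{MA}(2h)\le2^NC(E).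
\]
As $\kappa^k\le\kappa$ for $k\ge1$, we get $\sum_{k\ge1}(4\kappa)^kI_k\le4^N\kappa\sum_{k\ge1}4^{-(N-k)}I_k\le8^N\kappa\,C(E)$.

\emph{The term $k=0$.} Let $\mathrm{MA}(v)\le M\,dV$ on $\Omega$, with $M$ depending only on $v$. The measure $\mathrm{MA}(h)$ has potential $h$ and mass $C(E)$, so (P4) gives $C(\{h<-1/2\})\le2^NC(E)$. By \eqref{eq:vol},
\[
I_0\le M\,\mathrm{Vol}(\{h<-1/2\})\le MA^{2N}4^NC(E)^2=:M_\kappa C(E)^2 .
\]

Altogether $\tau(E)\le(8^N\kappa+M_\kappa C(E))\,C(E)$ for every $0<\kappa\le1$, with $M_\kappa$ independent of $E$. Put $r(t)=\inf_{0<\kappa\le1}(8^N\kappa+M_\kappa t)$. It is nondecreasing, and $\limsup_{t\to0^+}r(t)\le8^N\kappa$ for every $\kappa$.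
\end{proof}

\begin{remark}
Without continuity the lemma fails. Take $L=F=K$ from Example~\ref{ex:chain}, $\sigma=\mathrm{MA}(U_K^*)$ and $\sigma_n=\mathbf{1}_{D_n}\sigma$. The measure $\sigma-\sigma_n$ is carried by the compact set $K\setminus D_n$, so (P5) and \eqref{eq:ignore} give $w[\sigma-\sigma_n]\ge U^*_{K\setminus D_n}\ge\sum_{m\ne n}g_m\ge-1/2$ on $D_n$. Also $U_K^*=-1$ on $D_n$, since balls are regular. By (P2), $w[\sigma_n]\le-1/2$ on $D_n$, and (P4) with $t\uparrow1/2$ gives $\sigma(D_n)\ge2^{-N}C(D_n)$. Since $0<C(D_n)\to0$, the measure $\sigma$ has no modulus. So the energy inequality cannot be replaced by Lemma~\ref{lem:modulus} in the first removal for a ball.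
\end{remark}

\section{The removal lemma}\label{sec:removal}

We now run the cascade of Section~\ref{sec:plan} for one admissible measure $\sigma$, with a threshold above $N/(N+1)$, and simultaneously for finitely many strongly dominated measures, with an arbitrarily small threshold. Let
\[
s_0=\frac{2N+1}{2N+2},\qquad\text{so that}\qquad\frac{N+1}{N}\,s_0=1+\frac1{2N},\qquad s_0^{-N}=\Big(1+\frac1{2N+1}\Big)^N<e^{1/2}<2 .
\]

\begin{lemma}\label{lem:removal}
Let $\sigma$ be an admissible measure, let $\tau_1,\dots,\tau_k$ $(k\ge0)$ be strongly dominated measures, and let $0<t<1$, $\epsilon>0$. There is $\gamma>0$ such that every open set $G\subset B$ with $C(G)<\gamma$ is contained in an open set $P\subset B$ with $C(P)\le\epsilon$ and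
\[
w[\mathbf{1}_P\sigma]\ge-s_0,\qquad w[\mathbf{1}_P\tau_j]\ge-t\quad(1\le j\le k)\qquad\text{on }B\setminus P .
\]
\end{lemma}

\begin{proof}
Let $r_j$ be a modulus for $\tau_j$. Put $\theta=t^{-N}\sum_jr_j$, a nondecreasing function with $\theta(0^+)=0$, and let $R=3+kt^{-N}$, $\Lambda=4N+3$. Choose $\gamma>0$ so small that $b:=2\Lambda\gamma$ satisfies
\[
b\le\epsilon\qquad\text{and}\qquad\Lambda\,\theta(Rb)\le\tfrac12 .
\]
Let $G$ be open with $C(G)<\gamma$. Define $P_0=G$ and
\[
X_n=\{w[\mathbf{1}_{P_n}\sigma]<-s_0\},\qquad Y_n=\bigcup_{j=1}^k\{w[\mathbf{1}_{P_n}\tau_j]<-t\},\qquad P_{n+1}=P_n\cup X_n\cup Y_n .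
\]
These sets are open by upper semicontinuity, and $X_n$, $Y_n$ increase with $n$ by (P1).

\emph{Direct estimates.} Suppose that $C(P_n)<\infty$. By (P4) and \eqref{eq:modulus},
\begin{equation}\label{eq:direct}
C(X_n)\le2\sigma(P_n),\qquad C(Y_n)\le t^{-N}\sum_j\tau_j(P_n)\le\theta(C(P_n))\,C(P_n).
\end{equation}
Using instead $\sigma(P_n)\le C(P_n)$ and $\tau_j(P_n)\le C(P_n)$ from \eqref{eq:trivial}, we get
\begin{equation}\label{eq:growth}
C(P_{n+1})\le(1+2+kt^{-N})\,C(P_n)=R\,C(P_n).
\end{equation}
By induction all $C(P_n)$ are finite.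

\emph{The energy estimate.} Compared with the case $N=1$, new points may now also enter through the sets $Y_l$, where the potential of $\sigma$ need not be large. We set these points aside with $G$. Fix $n$, and let $\nu_l=\mathbf{1}_{P_l}\sigma$, $w_l=w[\nu_l]$. For $l<n$, a point of $P_{l+1}\setminus P_l$ outside $Y_n\supset Y_l$ lies in $X_l$, so $-w_l>s_0$ there. By Lemma~\ref{lem:energy},
\[
e(\nu_{l+1})-e(\nu_l)\ge\frac{N+1}N\int_{P_{l+1}\setminus P_l}(-w_l)\,d\sigma\ge\Big(1+\frac1{2N}\Big)\sigma\big((P_{l+1}\setminus P_l)\setminus Y_n\big).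
\]
Sum over $l<n$ and let $H=P_n\setminus(G\cup Y_n)$. Since $e(\nu_0)\ge0$ and $e(\nu_n)\le\nu_n(B)$,
\[
\Big(1+\frac1{2N}\Big)\sigma(H)\le e(\nu_n)\le\sigma(P_n)\le\sigma(H)+C(G)+C(Y_n).
\]
Hence $\sigma(H)\le2N(C(G)+C(Y_n))$ and $\sigma(P_n)\le(2N+1)(C(G)+C(Y_n))$. Since $P_n\subset G\cup X_n\cup Y_n$, \eqref{eq:direct} yields
\begin{equation}\label{eq:self}
C(P_n)\le C(G)+C(Y_n)+2\sigma(P_n)\le\Lambda\big(C(G)+C(Y_n)\big)\le\Lambda\gamma+\Lambda\,\theta(C(P_n))\,C(P_n).
\end{equation}

\emph{Closing the loop.} The last term of \eqref{eq:self} can be absorbed only if $C(P_n)$ is already known to be fairly small, and \eqref{eq:growth} supplies this from the previous step. We claim that $C(P_n)\le b$ for all $n$. For $n=0$ we have $C(G)<\gamma\le b$. If $C(P_n)\le b$, then $C(P_{n+1})\le Rb$ by \eqref{eq:growth}, so $\Lambda\,\theta(C(P_{n+1}))\le\frac12$. Then \eqref{eq:self} for $n+1$ gives $C(P_{n+1})\le\Lambda\gamma+\frac12C(P_{n+1})$, that is, $C(P_{n+1})\le2\Lambda\gamma=b$.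

Let $P=\bigcup_nP_n$. Then $C(P)=\lim_nC(P_n)\le b\le\epsilon$. A point $x\in B\setminus P$ lies in no $X_n$ or $Y_n$, so $w[\mathbf{1}_{P_n}\sigma](x)\ge-s_0$ and $w[\mathbf{1}_{P_n}\tau_j](x)\ge-t$ for all $n$ and $j$. Let $n\to\infty$ and use (P3).
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\eta=1/(4N+4)$, so that $s_0=1-2\eta$, and let $t_m=2^{-m}\eta$, so that $\sum_{m\ge1}t_m=\eta$. Of the margin $2\eta$ left by the first removal for a ball, one half is spent on all later removals and the other half is kept for Lemma~\ref{lem:01}. Let $(Q_m)_{m\ge1}$ enumerate the closed balls of $\mathbb{C}^N$ with rational center and rational positive radius.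

\subsection*{Construction}

Put $F_0=K$. Let $m\ge1$, and suppose that a compact set $F_{m-1}\subset K$ and strongly dominated measures $\tau_1,\dots,\tau_{m-1}$ have been constructed. Let
\[
L_m=F_{m-1}\cap Q_m,\qquad u_m=U^*_{L_m},\qquad\sigma_m=\mathrm{MA}(u_m),\qquad Z_m=L_m\cap\{u_m>-1\}.
\]
The set $L_m$ is compact, so $Z_m$ is pluripolar by (F5). Let $\gamma_m$ be the constant of Lemma~\ref{lem:removal} for $\sigma=\sigma_m$, the measures $\tau_1,\dots,\tau_{m-1}$, $t=t_m$, and $2^{-m-1}\epsilon$ in place of $\epsilon$. By (F4) there is an open $G_m'\supset Z_m$ with $C(G_m')<\gamma_m/2$, and by (F3) an open $G_m''$ with $C(G_m'')<\gamma_m/2$ such that $u_m|_{B\setminus G_m''}$ is continuous. Then $G_m=G_m'\cup G_m''$ has $C(G_m)<\gamma_m$. Let $P_m\supset G_m$ be the open set given by Lemma~\ref{lem:removal}. Thus $C(P_m)\le2^{-m-1}\epsilon$ and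
\begin{equation}\label{eq:step}
w[\mathbf{1}_{P_m}\sigma_m]\ge-s_0,\qquad w[\mathbf{1}_{P_m}\tau_j]\ge-t_m\quad(j<m)\qquad\text{on }B\setminus P_m .
\end{equation}
Put $F_m=F_{m-1}\setminus P_m$, which is compact because $P_m$ is open, and $\tau_m=\mathbf{1}_{F_m}\sigma_m$. Since $F_m$ does not meet $G_m''$, the restriction $u_m|_{F_m}$ is continuous, and $\tau_m$ is strongly dominated by Lemma~\ref{lem:modulus}. This completes step $m$.

Let $K'=\bigcap_mF_m$, a compact subset of $K$ that meets no $P_m$. Since $K\setminus K'\subset\bigcup_mP_m$, we have $C(K\setminus K')\le\sum_m2^{-m-1}\epsilon=\epsilon/2<\epsilon$.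

\subsection*{Local regularity}

Fix $m$ and $x\in K'\cap Q_m$. We repeat the computation \eqref{eq:loss} with all removals from step $m$ on. The measure $\sigma_m$ is carried by $L_m\subset F_{m-1}$. Since $F_{l-1}\setminus F_l=F_{l-1}\cap P_l$, the set $F_{m-1}$ is the disjoint union of $K'$ and the sets $F_{l-1}\cap P_l$, $l\ge m$. Hence the measures
\[
\nu_n=\mathbf{1}_{K'}\sigma_m+\sum_{l=m}^n\mathbf{1}_{F_{l-1}\cap P_l}\,\sigma_m\qquad(n\ge m)
\]
increase to $\sigma_m$ on every Borel set. The term $l=m$ is at most $\mathbf{1}_{P_m}\sigma_m$. For $l>m$ we have $F_{l-1}\subset F_m$, so the term is at most $\mathbf{1}_{P_l}\tau_m$: later removals touch only the strongly dominated part of $\sigma_m$. By (P2) and (P1),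
\[
w[\nu_n]\ge w[\mathbf{1}_{K'}\sigma_m]+w[\mathbf{1}_{P_m}\sigma_m]+\sum_{l=m+1}^nw[\mathbf{1}_{P_l}\tau_m].
\]
The point $x$ lies in no $P_l$. Apply \eqref{eq:step} at step $m$ to the second term, and at each step $l>m$, with $j=m$, to the terms of the sum:
\[
w[\nu_n](x)\ge w[\mathbf{1}_{K'}\sigma_m](x)-s_0-\eta .
\]
By (P3), $w[\nu_n](x)\to w[\sigma_m](x)=u_m(x)$. Now $x\in L_m$, and $x\notin Z_m$ because $Z_m\subset P_m$; so $u_m(x)=-1$. Therefore $w[\mathbf{1}_{K'}\sigma_m](x)\le-1+s_0+\eta=-\eta$. The measure $\mathbf{1}_{K'}\sigma_m$ is carried by the compact set $K'\cap L_m=K'\cap Q_m$, and (P5) gives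
\[
U^*_{K'\cap Q_m}(x)\le-\eta\qquad(m\ge1,\ x\in K'\cap Q_m).
\]
Let $x\in K'$ and $r>0$, and choose $m$ with $x\in Q_m\subset B(x,r)$. By monotonicity, $U^*_{K'\cap\bar B(x,r)}(x)\le U^*_{K'\cap Q_m}(x)\le-\eta$. As $r$ is arbitrary, Lemma~\ref{lem:01} with $E=K'$ and $a=x$ gives $U^*_{K'\cap\bar B(x,r)}(x)=-1$ for all $r>0$. So $K'$ is locally regular, and Theorem~\ref{thm:main} is proved.

\section{Logarithmic capacity, measures and Borel sets}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}, parts (1)--(3)]
(1) Let $K_j'$ be given by Theorem~\ref{thm:main} with $\epsilon=1/j$, and put $K_n=\bigcup_{j\le n}K_j'$. If $x\in K_j'$ with $j\le n$, then $U^*_{K_n\cap\bar B(x,r)}(x)\le U^*_{K_j'\cap\bar B(x,r)}(x)=-1$, so $K_n$ is locally regular. By monotonicity $C(K\setminus K_n)<1/n$ and $C(K\setminus\bigcup_nK_n)=0$, so the Borel set $K\setminus\bigcup_nK_n$ is pluripolar by (F4).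

Let $K$ be non-pluripolar. We use two facts from \cite[Ch.~5]{Klimek}: if $E_n\uparrow E$ with $E$ bounded, then $V^*_{E_n}\downarrow V_E^*$; and removing a pluripolar set from a bounded set does not change $V^*$. Together they give $V^*_{K_n}\downarrow V_K^*$.

To pass to $\gamma$, which is a limit at infinity, we rewrite it as an infimum, so that it commutes with the decreasing limit in $n$. Let $V\in\mathcal{L}$ and $M_V(R)=\max_{|z|=R}V$. Fix $R>0$ and $|\zeta|=1$. The function $\lambda\mapsto V(\lambda\zeta)-\log|\lambda|$ is subharmonic or identically $-\infty$ on $\{|\lambda|>R\}\subset\mathbb{C}$ and is bounded above near $\infty$, so it extends across $\infty$. The maximum principle bounds it by $M_V(R)-\log R$. Hence $M_V(R)-\log R$ is nonincreasing in $R$, and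
\[
\limsup_{|z|\to\infty}[V(z)-\log|z|]=\inf_{R>0}\,(M_V(R)-\log R).
\]
This applies to $V=V_K^*$. It also applies to $V_n=V^*_{K_n}$ for large $n$: we have $C(K)>0$ by (F4), so $C(K_n)\ge C(K)-1/n>0$ and $K_n$ is non-pluripolar. Fix $R$ and let $\alpha=\lim_nM_{V_n}(R)\ge M_V(R)$. The sets $\{|z|=R\}\cap\{V_n\ge\alpha\}$ are compact, nonempty and decreasing, and at a common point $V\ge\alpha$. So $M_{V_n}(R)\downarrow M_V(R)$. Interchanging the infima over $n$ and $R$ gives $\gamma(K_n)\downarrow\gamma(K)$, that is, $c(K_n)\uparrow c(K)$.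

(2) We claim that there is $\delta>0$ such that $\mu(X)<\epsilon$ for every Borel $X\subset K$ with $C(X)<\delta$. Otherwise there are Borel sets $X_j\subset K$ with $C(X_j)<2^{-j}$ and $\mu(X_j)\ge\epsilon$. Let $X=\bigcap_n\bigcup_{j\ge n}X_j$. Then $C(X)\le\sum_{j\ge n}2^{-j}$ for all $n$, so $C(X)=0$ and $X$ is pluripolar by (F4). But $\mu(X)=\lim_n\mu(\bigcup_{j\ge n}X_j)\ge\epsilon$ because $\mu$ is finite, a contradiction. Apply Theorem~\ref{thm:main} with $\delta$ in place of $\epsilon$.

(3) Each measure $\mathrm{MA}(u)$ is inner regular, so $C(E)$ is the supremum of $C(F)$ over compact $F\subset E$. By Theorem~\ref{thm:main}, each such $F$ contains locally regular compact sets with capacity arbitrarily close to $C(F)$. The opposite inequality is the monotonicity of $C$.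
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT}
Bedford and Taylor, Acta Math. \textbf{149} (1982).

\bibitem{Problem}
\emph{Capacity convergence results and applications to a Berstein-Markov inequality},
\texttt{https://www.ams.org/\allowbreak tran/\allowbreak 1999-351-12/\allowbreak S0002-9947-99-02556-8/\allowbreak S0002-9947-99-02556-8.pdf}

\bibitem{CP}
Cegrell and Persson, Michigan Math. J. \textbf{39} (1992).

\bibitem{Klimek}
Klimek, \emph{Pluripotential Theory}.

\bibitem{Kol95}
Ko{\l}odziej, Indiana Univ. Math. J. \textbf{44} (1995).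

\bibitem{Kol98}
Ko{\l}odziej, Acta Math. \textbf{180} (1998).

\end{thebibliography}
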